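# Alternating projections between the positive cone and a subspace of finite codimension

## 1. A plausible yes, and three small tests

Let $\mathcal H=\ell_2(\mathbb N)$. For a nonempty closed convex set $S\subseteq\mathcal H$, let $P_S(x)$ be the unique point of $S$ nearest to $x$. Recall that $P_S$ is nonexpansive: $\|P_Sx-P_Sy\|\le\|x-y\|$. Given two closed convex sets $S_1,S_2$ and a starting point $x_0$, the *method of alternating projections* (MAP) produces the sequence
$$x_n=T^nx_0,\qquad T=P_{S_2}P_{S_1}.$$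
We say that MAP is *norm convergent* if this sequence converges in norm for every $x_0\in\mathcal H$.

Three facts set the scene. Von Neumann (1933) proved that for two closed subspaces, MAP converges in norm to $P_{S_1\cap S_2}(x_0)$. For closed convex sets with nonempty intersection, Bregman (1965) proved weak convergence, and Hundal (2002) gave a counterexample showing that norm convergence can fail in general.

Our pair is very concrete. The set $S_2=\ell_2^+=\{x:x_k\ge0\text{ for all }k\}$ is the nonnegative cone, and $P_{S_2}x=x^+$ is the coordinatewise positive part. The set $S_1$ is closed and affine of finite codimension $m$, that is, $S_1=\{x:Ax=b\}$ with $A:\mathcal H\to\mathbb R^m$ bounded and onto. We assume $S_1\cap S_2\ne\emptyset$. Is MAP norm convergent? The source "Alternating Projection Methods" (https://carma.newcastle.edu.au/summer/matt/amsi12-apm-mtam.pdf) states "yes" as a conjecture; it is known to hold when $S_1$ is a closed hyperplane.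

"Yes" is what one would guess. There are only finitely many equations, and $P_{S_1}$ moves points only in the finite-dimensional range of $A^*$. Let us test the guess.

**Test 1: finite dimension.** We prove a little more than needed, because the inequality is used throughout.

**Lemma 1.** Let $S_1$ be closed and affine, $S_2$ closed and convex, and $q\in S_1\cap S_2$. Then
$$\|Tx-q\|^2\le\|x-q\|^2-d(x,S_1)^2 .\tag{1}$$
If all iterates lie in one finite-dimensional subspace, then $T^nx_0$ converges in norm to a point of $S_1\cap S_2$.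

*Proof.* Since $P_{S_2}$ is nonexpansive and fixes $q$, $\|Tx-q\|\le\|P_{S_1}x-q\|$. The vector $x-P_{S_1}x$ is orthogonal to the direction space of $S_1$, which contains $P_{S_1}x-q$. So $\|P_{S_1}x-q\|^2=\|x-q\|^2-d(x,S_1)^2$, and (1) follows.

By (1), $(x_n)$ is bounded and $\sum_n d(x_n,S_1)^2<\infty$. In the finite-dimensional case a subsequence converges to some $\hat x$. It lies in $S_1$ because $d(x_n,S_1)\to0$, and in $S_2$ because $x_n\in S_2$ for $n\ge1$. Apply (1) with $q=\hat x$: $\|x_n-\hat x\|$ is nonincreasing and tends to $0$ along a subsequence, hence tends to $0$. $\square$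

**Test 2: two coordinates.** In $\mathbb R^2$ take $S_1=\{x_1+x_2=0\}$, which meets the cone only in $0$. From $(1,0)$ we get $P_{S_1}(1,0)=(\tfrac12,-\tfrac12)$ and then $(\tfrac12,0)$; each round halves the vector. With $S_1=\{x_1=x_2\}$ instead, $(1,0)\mapsto(\tfrac12,\tfrac12)$, which is fixed.

**Test 3: one homogeneous equation with nonnegative coefficients.** Let $S_1=\{x:\sum\beta_kx_k=0\}$ with all $\beta_k\ge0$ and $\sum\beta_k^2=1$. For $x_n\in S_2$ put $f_n=\sum\beta_kx_n(k)\ge0$. Then
$$x_{n+1}(k)=(x_n(k)-f_n\beta_k)^+\le x_n(k).$$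
From $n=1$ on, each coordinate decreases, so it has a limit, and $x_n\le x_1\in\ell_2$. Dominated convergence gives norm convergence.

The guess passes all three tests, and we shall see that it remains right for two equations. It is nevertheless wrong.

**Theorem 1.** There are a closed linear subspace $S_1\subset\ell_2(\mathbb N)$ of codimension $3$ and a point $x_0\in S_2$ such that $S_1\cap S_2=\{0\}$ and $(P_{S_2}P_{S_1})^nx_0$ does not converge in norm.

**Theorem 2.** Let $m\ge0$ be an integer.

(a) If $m\le2$, then for every closed affine $S_1$ of codimension $m$ with $S_1\cap S_2\ne\emptyset$, MAP is norm convergent.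

(b) If $m\ge3$, there is a closed affine $S_1$ of codimension $m$ with $S_1\cap S_2\ne\emptyset$ for which MAP is not norm convergent.

So the conjecture is false, and $3$ is the exact threshold. We prove 2(a) first. Its proof shows which freedom a third equation adds, and the counterexample uses that freedom.

## 2. Normal form and two rates

Let $m\ge1$ and $S_1=\{Ax=b\}$ with $A:\ell_2\to\mathbb R^m$ bounded and onto. The matrix $AA^*$ is invertible: if $AA^*\mu=0$, then $A^*\mu=0$, so $\mu$ is orthogonal to the range of $A$ and $\mu=0$. Replacing $(A,b)$ by $((AA^*)^{-1/2}A,(AA^*)^{-1/2}b)$ does not change $S_1$ and makes $AA^*=I$. A further orthogonal map of $\mathbb R^m$ keeps this. Let $a_k\in\mathbb R^m$ be the $k$-th column of $A$ (the image of the $k$-th coordinate vector). Then $\sum_k|a_k|^2=\operatorname{tr}AA^*=m$, and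
$$P_{S_1}x=x+A^*(b-Ax),\qquad d(x,S_1)=|b-Ax|.$$
Write $C=S_1\cap S_2$. For $x_0\in S_2$ put $x_n=T^nx_0$ and
$$\lambda_n=b-Ax_n,\qquad \Lambda^n=\sum_{j<n}\lambda_j .$$
Since $(A^*\lambda)(k)=\langle\lambda,a_k\rangle$,
$$x_{n+1}(k)=\big(x_n(k)+\langle\lambda_n,a_k\rangle\big)^+ .\tag{2}$$

**The formula for the iterates.** For $n\ge1$,
$$x_n(k)=\max\Big\{x_0(k)+\langle\Lambda^n,a_k\rangle,\ \max_{1\le i\le n}\langle\Lambda^n-\Lambda^i,a_k\rangle\Big\}.\tag{3}$$
For $n=1$ the inner maximum is $0$ and (3) is (2). Passing from $n$ to $n+1$ adds $\langle\lambda_n,a_k\rangle$ to every term, and the positive part adds the term $0$, which is the one with $i=n+1$.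

**(P1)** For $q\in C$, (1) reads $\|x_{n+1}-q\|^2\le\|x_n-q\|^2-|\lambda_n|^2$. So $(x_n)$ is bounded, $\sum|\lambda_n|^2<\infty$ and $\lambda_n\to0$.

**(P2)** The sequence $|\lambda_n|$ is nonincreasing, because $x_{n+1}$ is the point of $S_2$ nearest to $P_{S_1}x_n$ and $x_n\in S_2$:
$$|\lambda_{n+1}|=d(x_{n+1},S_1)\le\|x_{n+1}-P_{S_1}x_n\|=d(P_{S_1}x_n,S_2)\le\|P_{S_1}x_n-x_n\|=|\lambda_n|.$$
Hence $\tfrac n2|\lambda_n|^2\le\sum_{n/2\le j\le n}|\lambda_j|^2\to0$, so $|\lambda_n|=o(n^{-1/2})$, and by summation $\sum_{j<n}|\lambda_j|=o(n^{1/2})$. Therefore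
$$|\lambda_n|\sum_{j<n}|\lambda_j|\to0.\tag{4}$$

**(P3)** If a subsequence of $(x_n)$ converges in norm, so does $(x_n)$. Indeed, the limit $\hat x$ satisfies $\hat x\ge0$ and $A\hat x=b$ (as $\lambda_n\to0$), so $\hat x\in C$, and $\|x_n-\hat x\|$ is nonincreasing by (P1).

**Reduction to finite support.** For Theorem 2(a) it is enough to treat $x_0\in S_2$ with finite support. First, MAP from $x_0$ converges if and only if MAP from $Tx_0\in S_2$ does. Second, since $T$ is nonexpansive, $\|T^nx-T^px\|\le2\|x-y\|+\|T^ny-T^py\|$, so the set of starting points with Cauchy orbit is closed. Third, finitely supported vectors are dense in $S_2$.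

## 3. When $b$ is interior to the image cone, any codimension

Let $\mathcal K=A(S_2)\subseteq\mathbb R^m$. It is a convex cone, it contains every $a_k$, and it contains $b$ because $C\neq\emptyset$. For example, $S_1=\{x_1=x_2\}$ in Test 2 gives $\mathcal K=\mathbb R$ and $b=0$, an interior point, while $S_1=\{x_1+x_2=0\}$ gives $\mathcal K=[0,\infty)$ and $b=0$, a boundary point.

**Lemma 2.** If $b\in\operatorname{int}\mathcal K$, then $(x_n)$ converges in norm (with a linear rate), for every $m\ge1$.

*Proof.* The purpose is to bound $d(x_n,C)$ by a multiple of $|\lambda_n|$. Choose a simplex with vertices in $\mathcal K$ and $b$ in its interior; its vertices are $Aw_i$ with finitely many $w_i\in S_2$, and its hull contains a closed ball $B(b,r)$, $r>0$. Let $\rho=\max\|w_i\|$ and $R=\sup_n\|x_n\|$, which is finite by (P1).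

If $\lambda_n\neq0$, some convex combination $w\in S_2$ of the $w_i$ has $\|w\|\le\rho$ and $Aw=b+r\lambda_n/|\lambda_n|$. With $t=|\lambda_n|/(r+|\lambda_n|)$,
$$A\big((1-t)x_n+tw\big)=b-(1-t)\lambda_n+tr\frac{\lambda_n}{|\lambda_n|}=b,$$
because $1-t=r/(r+|\lambda_n|)=tr/|\lambda_n|$. So $(1-t)x_n+tw\in C$ and
$$d(x_n,C)\le t\|w-x_n\|\le t(R+\rho)\le c|\lambda_n|,\qquad c=\max\{1,(R+\rho)/r\}.$$
If $\lambda_n=0$, then $x_n\in C$ and the same bound holds. Using (P1) with $q=P_C(x_n)$,
$$d(x_{n+1},C)^2\le d(x_n,C)^2-|\lambda_n|^2\le(1-c^{-2})\,d(x_n,C)^2 .$$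
So $d(x_n,C)\to0$ geometrically. By (P1) again, $\|x_{n+p}-x_n\|\le2d(x_n,C)$, so $(x_n)$ is Cauchy. $\square$

**Codimensions 0 and 1.** If $m=0$, then $S_1=\mathcal H$, and the sequence is constant from $n=1$ on. Let $m=1$. If the numbers $a_k$ take both signs, then $\mathcal K=\mathbb R$ and Lemma 2 applies. Otherwise, after changing the sign of $(A,b)$, all $a_k\ge0$, and not all are zero, so $\mathcal K=[0,\infty)$. Either $b>0$ and Lemma 2 applies, or $b=0$ and we are in Test 3. This proves Theorem 2(a) for $m\le1$.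

## 4. Two equations, $b$ on the boundary: record times

Let $m=2$ and $b\notin\operatorname{int}\mathcal K$; the other case is Lemma 2. Let $x_0\in S_2$ have finite support $F$.

**Step 1: coordinates in which one equation has nonnegative coefficients.** The convex set $\mathcal K\subseteq\mathbb R^2$ has a supporting line at $b$. After a rotation, $y_2\ge b_2$ for all $y\in\mathcal K$. Taking $y=0$ and $y=2b$ gives $b_2\le0$ and $b_2\ge0$, so $b=(b_1,0)$. Write $a_k=(\alpha_k,\beta_k)$; then all $\beta_k\ge0$. Hence $\lambda_n=(p_n,-f_n)$ with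
$$p_n=b_1-\sum_k\alpha_kx_n(k),\qquad f_n=\sum_k\beta_kx_n(k)\ge0 .$$
Put $\sigma_n=\sum_{j<n}p_j$ and $s_n=\sum_{j<n}f_j$. Since $s_n$ is nondecreasing, for $0\le i\le n$,
$$\langle\Lambda^n-\Lambda^i,a_k\rangle=\alpha_k(\sigma_n-\sigma_i)-\beta_k(s_n-s_i)\le\alpha_k(\sigma_n-\sigma_i).\tag{5}$$
For $k\notin F$ we have $x_0(k)=0$, so (3) reads $x_n(k)=\max_{0\le i\le n}\langle\Lambda^n-\Lambda^i,a_k\rangle$.

**Step 2: the domination argument, when $(\sigma_n)$ is bounded.** As in Test 3, the sensible plan is to dominate all iterates by one vector. If $|\sigma_n|\le c$ for all $n$, then (5) gives $x_n(k)\le2c|\alpha_k|$ for all $n$ and all $k\notin F$. Since $(\alpha_k)\in\ell_2$, the bounded sequence $(x_n)$ is dominated off the finite set $F$ by a fixed $\ell_2$ vector. It is therefore relatively compact in norm, and (P3) gives convergence.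

The plan stops exactly when $(\sigma_n)$ is unbounded: all we know is $\sum|\lambda_n|^2<\infty$, which does not bound $\sum p_j$, and the dominating vector $2c|\alpha_k|$ is lost. The next steps replace it by looking only at well-chosen times.

**Step 3: at record times, one sign of $\alpha$ disappears.** Suppose $(\sigma_n)$ is unbounded. Reflecting the first coordinate of $\mathbb R^2$ if necessary, assume it is unbounded below. Call $n$ a *record time* if $\sigma_n=\min_{0\le i\le n}\sigma_i$. (For $\sigma=0,-1,1,-2$ the record times are $0,1,3$.) There are infinitely many record times, and $\sigma_n\to-\infty$ along them. Let $n\ge1$ be a large record time.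

* If $\alpha_k>0$, all terms of (3) with $i\ge1$ are $\le0$ by (5). The first term is $x_0(k)+\alpha_k\sigma_n-\beta_ks_n$. For $k\notin F$ it is $\le0$ since $\sigma_n\le\sigma_0=0$. For the finitely many $k\in F$ with $\alpha_k>0$ it is $\le0$ once $n$ is large, since $\sigma_n\to-\infty$. So $x_n(k)=0$.
* If $\alpha_k=0$ and $k\notin F$, then $x_n(k)=0$ by (5).

Consequently, with $N=\{k:\alpha_k<0\}$,
$$p_n=b_1+\sum_{k\in N}|\alpha_k|x_n(k)\qquad\text{at all large record times }n.\tag{6}$$

**Step 4: $b_1=0$.** If $b_1>0$, then (6) gives $p_n\ge b_1$ infinitely often, contradicting $\lambda_n\to0$. If $b_1<0$, take $q\in C$. From $\sum\beta_kq_k=0$ we get $q_k=0$ whenever $\beta_k>0$; from $\sum\alpha_kq_k=b_1<0$ there is then a $k$ with $\alpha_k<0=\beta_k$. The term $i=1$ of (3) gives $|\alpha_k|(\sigma_1-\sigma_n)\le x_n(k)\le\sup_j\|x_j\|$ for all $n\ge1$, so $(\sigma_n)$ is bounded below, a contradiction.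

**Step 5: the tail is small at record times.** Now $b_1=0$. For $k\in N\setminus F$, (5) gives $x_n(k)\le|\alpha_k|D_n$ with
$$D_n=\max_{0\le i\le n}(\sigma_i-\sigma_n)\le\sum_{j<n}|\lambda_j| .$$
So along large record times, by (6) and (4),
$$\sum_{k\notin F}x_n(k)^2=\sum_{k\in N\setminus F}x_n(k)^2\le D_n\sum_{k\in N}|\alpha_k|x_n(k)=D_np_n\le|\lambda_n|\sum_{j<n}|\lambda_j|\to0 .$$
The finitely many coordinates in $F$ stay bounded, so a subsequence of these iterates converges in norm, and (P3) finishes the proof of Theorem 2(a). $\blacksquare$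

## 5. What a third equation allows: cancellation in a plane

Try the same proof with $m=3$ and $b$ on the boundary of $\mathcal K$. A supporting plane again gives one equation with coefficients $\beta_k\ge0$, but now $\alpha_k$ and $\sigma_n$ lie in $\mathbb R^2$. The bound (5) survives as $\langle\alpha_k,\sigma_n-\sigma_i\rangle$. The step that stops is (6). There a signed sum $\sum\alpha_kx_n(k)$, small because $\lambda_n\to0$, became a sum of absolute values, because at a record time all surviving $\alpha_k$ had the same sign.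

In a plane, opposite columns can survive together. Suppose the path begins with $\sigma_0=(0,0)$, $\sigma_1=(1,0)$, $\sigma_2=(1,1)$, and consider two columns with $\beta=0$, outside $F$, with $\alpha=(-2,1)$ and $-\alpha$. The increments $\sigma_2-\sigma_i$ for $i=0,1,2$ are $(1,1),(0,1),(0,0)$, whose products with $\alpha$ are $-1,1,0$. The maximum in (3) is $1$ for $\alpha$ and also $1$ for $-\alpha$: the two coordinates are both positive and cancel in $\sum\alpha_kx(k)$. This only shows where the proof stops. To show that the statement itself fails, we use such cancelling columns in a construction.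

**Fixed points hold mass.** From now on $S_1=\ker A$ is linear. Suppose $y\ge0$ is a unit vector in $\ker A$. We shall see in (F1) that $\langle T^nx,y\rangle$ never decreases, so every weak limit of the orbit of $x\ge 0$ has norm at least $\langle x,y\rangle$. In Test 2 with $S_1=\{x_1=x_2\}$, $y=(1,1)/\sqrt2$ and $x=(1,0)$, the limit $(\tfrac12,\tfrac12)$ has norm exactly $\langle x,y\rangle=1/\sqrt2$.

If $S_1\cap S_2=\{0\}$, no such $y$ exists. By Bregman's theorem the orbit tends weakly to $0$; to keep its norm, it must carry its mass through infinitely many coordinates. So we plan a sequence of maps $A^{(0)},A^{(1)},\dots$, each a tiny perturbation of the one before, each with fixed rays. Run $A^{(r)}$ until it has nearly converged, then perturb so little that the iterations already made hardly notice. The limit map sees all the stages in order.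

**A direct jump fails.** Suppose the current mass sits near a unit vector $w_1$ and the next map has its fixed rays near an orthogonal coordinate vector $w_2$. The bound is then $\langle w_1,w_2\rangle=0$: it guarantees nothing.

**A slow rotation works.** Rotate the fixed ray from $w_1$ to $w_2$ in $L$ steps of angle $\frac{\pi}{2L}$. Each step keeps a factor $\cos\frac{\pi}{2L}\ge1-\frac{\pi^2}{8L^2}$, so the quarter turn keeps at least
$$\Big(1-\frac{\pi^2}{8L^2}\Big)^L\ge1-\frac{\pi^2}{8L}.$$
The loss per step is of second order, the number of steps of first order. Quarter turns $w_j\to w_{j+1}$ with $L_j$ steps and $\sum1/L_j$ small then carry the mass through infinitely many orthogonal directions at bounded total loss.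

It remains to realize these rays in kernels. We use three devices:

* *Counterweights.* To make $\cos\psi\,w_j+\sin\psi\,w_{j+1}$ nearly a kernel vector, add a coordinate $z$ whose column is $-K$ times the matching combination of the $w$-columns. Then adding $K^{-1}z$ gives an exact kernel vector, and $K$ large makes the correction small. With $K=1$, two neighboring rays would differ by $\sqrt2$ in their $z$-parts.
* *A switch.* The nonnegative third row: raising $\beta_k$ from $0$ to a tiny positive number forces $x_k=0$ in the kernel's positive part, however tiny $\beta_k$ is. This destroys one ray at a time, and in the end all of them.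
* *Anchors.* Three fixed columns keep all the maps uniformly onto, although most parameters are tiny.

## 6. Four facts about perturbed projections

For a bounded surjective $A:\ell_2\to\mathbb R^3$ let $P_A=I-A^*(AA^*)^{-1}A$ be the projection onto $\ker A$. Put $T_Ax=(P_Ax)^+$ and $C_A=\ker A\cap S_2$.

**(F1)** If $y\in C_A$, then $\langle T_Ax,y\rangle\ge\langle x,y\rangle$ for all $x$. Indeed $\langle P_Ax,y\rangle=\langle x,P_Ay\rangle=\langle x,y\rangle$, and $\langle u^+,y\rangle\ge\langle u,y\rangle$ because $u^+\ge u$ and $y\ge0$.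

**(F2)** $\|T_A^nx-T_B^nx\|\le n\|P_A-P_B\|\,\|x\|$. The positive part is nonexpansive, so
$$\|T_Au-T_Bv\|\le\|P_A(u-v)\|+\|(P_A-P_B)v\|\le\|u-v\|+\|P_A-P_B\|\,\|v\| .$$
Apply this with $u=T_A^nx$ and $v=T_B^nx$. Since $T_B$ is nonexpansive and fixes $0$, $\|v\|\le\|x\|$. Induct on $n$.

**(F3)** $A\mapsto P_A$ is continuous in operator norm at every surjective $A$: the matrix $AA^*$ is invertible and depends continuously on $A$, and matrix inversion is continuous.

**(F4)** If $x,\tilde x\ne0$ and $\|x-\tilde x\|\le\delta\|x\|$ with $\delta<1$, then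
$$\Big\langle x,\frac{\tilde x}{\|\tilde x\|}\Big\rangle=\frac{\|x\|^2+\|\tilde x\|^2-\|x-\tilde x\|^2}{2\|\tilde x\|}\ge\frac{(1-\delta^2)\|x\|^2+\|\tilde x\|^2}{2\|\tilde x\|}\ge\sqrt{1-\delta^2}\,\|x\|,$$
the last step by the inequality of arithmetic and geometric means. This is where a displacement $\delta$ costs only order $\delta^2$.

## 7. The maps $A_{(j,q)}$ and their fixed cones

Let $L_j=2^{j+5}$, $K_j=L_j^2$ and $\psi_{j,i}=\frac{i\pi}{2L_j}$ for $j\ge1$, $0\le i<L_j$. Identify $\ell_2(\mathbb N)$ with $\ell_2(\mathbb I)$ by a bijection of index sets, where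
$$\mathbb I=\{d_1,d_2,d_3\}\cup\{w_j:j\ge1\}\cup\{z_{j,i}:j\ge1,\ 0\le i<L_j\}.$$
The nonnegative cones correspond. Coordinate vectors get the same names as their indices. Let $e_1,e_2$ be the standard basis of $\mathbb R^2$, and put $v_j=\kappa_je_1$ for $j$ odd, $v_j=\kappa_je_2$ for $j$ even, with $\kappa_1=\kappa_2=1$. The numbers $\kappa_j>0$ ($j\ge3$), $b_{w_j}>0$ and $b_{j,i}>0$ are chosen later. Note that $v_j,v_{j+1}$ are always linearly independent; this is where two dimensions for $\alpha$ are used.

**Definition.** For $j\ge1$ and $0\le q\le L_j$, the configuration $(j,q)$ is the map $A=A_{(j,q)}:\ell_2(\mathbb I)\to\mathbb R^2\times\mathbb R$ with the following columns $(\alpha_k,\beta_k)$: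

* $d_1\mapsto(e_1,1)$, $d_2\mapsto(e_2,1)$, $d_3\mapsto(0,1)$;
* $w_l\mapsto(v_l,b_{w_l})$ for $l<j$; $w_l\mapsto(v_l,0)$ for $l=j,j+1$; $w_l\mapsto0$ for $l\ge j+2$;
* $z_{l,i}\mapsto\big(-K_l(\cos\psi_{l,i}\,v_l+\sin\psi_{l,i}\,v_{l+1}),\,b_{l,i}\big)$ for $l<j$;
* $z_{j,i}\mapsto\big(-K_j(\cos\psi_{j,i}\,v_j+\sin\psi_{j,i}\,v_{j+1}),\,\beta\big)$ with $\beta=b_{j,i}$ if $i<q$ and $\beta=0$ if $i\ge q$;
* $z_{j+1,i}\mapsto(-K_{j+1}\cos\psi_{j+1,i}\,v_{j+1},\,0)$;
* $z_{l,i}\mapsto0$ for $l\ge j+2$.

In words: during stage $j$ the mass turns from $w_j$ to $w_{j+1}$; the counter $q$ says how many of the rays of this turn have been switched off; older coordinates are all switched off. The columns $z_{j+1,i}$ already carry the part of their final value that involves $v_{j+1}$; the part with $v_{j+2}$ arrives with $\kappa_{j+2}$.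

*A toy version.* Take $L=2$, $K=4$, $v_1=e_1$, $v_2=e_2$. The angles are $0,\frac\pi4$, the columns of the counterweights are $\alpha_{z_0}=-4e_1$ and $\alpha_{z_1}=-2\sqrt2(e_1+e_2)$. The vector $\frac1{\sqrt2}(w_1+w_2)+\frac14z_1$ has image $\frac1{\sqrt2}(e_1+e_2)-\frac{\sqrt2}{2}(e_1+e_2)=0$, as intended.

Order the configurations as
$$(1,0),\dots,(1,L_1),(2,0),\dots,(2,L_2),(3,0),\dots$$
and number them $r=0,1,2,\dots$. Write $A^{(r)},P_r,T_r$. Let $F_r$ be the finite set of indices with nonzero column: in configuration $(j,q)$ these are the $d$'s and all $w_l,z_{l,i}$ with $l\le j+1$. So $F_r\subseteq F_{r+1}$. Let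
$$C_r=\{x\in\ker A^{(r)}\cap S_2:\operatorname{supp}x\subset F_r\}.$$

**Step 1: consecutive maps can be made as close as we like.** This is for the limit argument. The step $(j,q)\to(j,q+1)$ changes only $\beta_{z_{j,q}}$, from $0$ to the new parameter $b_{j,q}$; the change in $A$ has norm $b_{j,q}$. The step $(j,L_j)\to(j+1,0)$ introduces the new parameters $b_{w_j}$ and $\kappa_{j+2}$. It changes the columns of $w_j$ (by $b_{w_j}$ in $\beta$), of $w_{j+2}$ (from $0$ to $v_{j+2}$), of $z_{j+1,i}$ (by $-K_{j+1}\sin\psi_{j+1,i}\,v_{j+2}$) and of $z_{j+2,i}$ (from $0$ to $-K_{j+2}\cos\psi_{j+2,i}\,v_{j+2}$). The operator norm is at most the sum of the column norms, so the change is at most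
$$b_{w_j}+\kappa_{j+2}\,(1+K_{j+1}L_{j+1}+K_{j+2}L_{j+2}).$$
In both cases, given all earlier parameters, $\|A^{(r+1)}-A^{(r)}\|$ is as small as we like if the new parameters are small.

**Step 2: all maps are uniformly onto.** Let $D$ be the $3\times3$ matrix with columns $(e_1,1),(e_2,1),(0,1)$. It has determinant $1$. Since $AA^*$ is the sum of $a_ka_k^{\mathsf T}$ over all columns $a_k$,
$$A^{(r)}A^{(r)*}\ge DD^{\mathsf T}.\tag{7}$$
So $A^{(r)}$ is surjective.

**Step 3: the cones $C_r$.** We need them explicitly in order to compare neighbors. Put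
$$y_{j,i}=\cos\psi_{j,i}\,w_j+\sin\psi_{j,i}\,w_{j+1}+K_j^{-1}z_{j,i},\qquad u_{j+1,i}=w_{j+1}+(K_{j+1}\cos\psi_{j+1,i})^{-1}z_{j+1,i}.$$
Here $\cos\psi_{j+1,i}>0$ since $i<L_{j+1}$. Then
$$C_{(j,q)}=\operatorname{cone}\big(\{y_{j,i}:q\le i<L_j\}\cup\{u_{j+1,i}:0\le i<L_{j+1}\}\big),\tag{8}$$
where $\operatorname{cone}$ means all finite combinations with nonnegative coefficients.

Let $x\ge0$ be supported in $F_r$. Since all $\beta_k\ge0$, the equation $\sum\beta_kx_k=0$ says that $x_k=0$ whenever $\beta_k>0$. The surviving coordinates are $w_j$, $w_{j+1}$, $z_{j,i}$ with $i\ge q$, and $z_{j+1,i}$. By linear independence of $v_j,v_{j+1}$, the equation $\sum\alpha_kx_k=0$ says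
$$x_{w_j}=K_j\sum_{i\ge q}\cos\psi_{j,i}\,x_{z_{j,i}},\qquad x_{w_{j+1}}=K_j\sum_{i\ge q}\sin\psi_{j,i}\,x_{z_{j,i}}+K_{j+1}\sum_i\cos\psi_{j+1,i}\,x_{z_{j+1,i}} .$$
So $Ax=0$ holds if and only if
$$x=\sum_{i\ge q}K_jx_{z_{j,i}}\,y_{j,i}+\sum_iK_{j+1}\cos\psi_{j+1,i}\,x_{z_{j+1,i}}\,u_{j+1,i}.$$
The $z$-values are arbitrary nonnegative numbers, which is (8). In particular $C_{(j,L_j)}=\operatorname{cone}\{u_{j+1,i}\}$: at the end of stage $j$ only $w_{j+1}$ and its counterweights remain.

## 8. Consecutive cones are close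

**Lemma 3.** For every $x\in C_r$ there is $\tilde x\in C_{r+1}$ with $\|x-\tilde x\|\le\delta_r\|x\|$, where $\delta_r=3/L_j$ if $r=(j,q)$ with $q<L_j$, and $\delta_r=3/L_{j+1}$ if $r=(j,L_j)$. Moreover
$$\prod_r\sqrt{1-\delta_r^2}\ge\frac7{16}.\tag{9}$$

*Proof.* Each case moves the ray that is about to be lost onto a neighboring surviving ray. All vectors that we add are nonnegative, so $\|u+v\|\ge\|u\|$. Also $\|y_{j,i}\|\ge1$.

**Inside a stage:** $(j,q)\to(j,q+1)$ with $q\le L_j-2$. Write $x=ay_{j,q}+x''$ with $a\ge0$, $x''\in C_{(j,q+1)}$, and put $\tilde x=ay_{j,q+1}+x''\in C_{(j,q+1)}$. The $w$-parts of $y_{j,q}$ and $y_{j,q+1}$ are unit vectors at angle $\frac\pi{2L_j}$; the $z$-parts differ by $\sqrt2/K_j=\sqrt2/L_j^2$. So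
$$\|x-\tilde x\|\le a\Big(\frac\pi{2L_j}+\frac{\sqrt2}{L_j^2}\Big)\le\frac{3a}{L_j},\qquad\|x\|\ge a\|y_{j,q}\|\ge a .$$

**The last ray of a stage:** $(j,L_j-1)\to(j,L_j)$. Write $x=ay_{j,L_j-1}+x''$ with $x''\in C_{(j,L_j)}$ and put $\tilde x=au_{j+1,0}+x''$, where $u_{j+1,0}=w_{j+1}+K_{j+1}^{-1}z_{j+1,0}$. The angle $\psi_{j,L_j-1}$ is $\frac\pi2-\frac{\pi}{2L_j}$, so
$$\|x-\tilde x\|\le a\Big(\frac\pi{2L_j}+\frac1{K_j}+\frac1{K_{j+1}}\Big)\le\frac{3a}{L_j},\qquad\|x\|\ge a .$$

**The change of stage:** $(j,L_j)\to(j+1,0)$. Write $x=\sum_ic_iu_{j+1,i}$ with $c_i\ge0$ and put $\tilde x=(\sum c_i)u_{j+1,0}$. Since $u_{j+1,0}=y_{j+1,0}$, we have $\tilde x\in C_{(j+1,0)}$. From $\sin t\ge\frac2\pi t$ on $[0,\frac\pi2]$ we get $\cos\psi_{j+1,i}\ge\sin\frac{\pi}{2L_{j+1}}\ge\frac1{L_{j+1}}$. Hence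
$$\|u_{j+1,i}-u_{j+1,0}\|\le\frac{L_{j+1}}{K_{j+1}}+\frac1{K_{j+1}}\le\frac{2L_{j+1}}{K_{j+1}}=\frac2{L_{j+1}} .$$
So $\|x-\tilde x\|\le\frac{2}{L_{j+1}}\sum c_i$, while $\|x\|\ge x_{w_{j+1}}=\sum c_i$.

**The total loss.** For each $j$ the value $3/L_j$ occurs at most $L_j+1$ times: for $L_j$ values of $q$, and, if $j\ge2$, once more at the change from stage $j-1$. So
$$\sum_r\delta_r^2\le\sum_{j\ge1}(L_j+1)\frac9{L_j^2}\le\sum_{j\ge1}\frac{18}{L_j}=18\cdot\frac1{32}=\frac9{16}.$$
Since $\sqrt{1-\delta^2}\ge1-\delta^2$ and $\prod(1-\delta_r^2)\ge1-\sum\delta_r^2$, (9) follows. $\square$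

## 9. Waiting times, then parameters

Let $x_0=y_{1,0}=w_1+K_1^{-1}z_{1,0}$. By (8), $x_0\in C_0$, and $\|x_0\|\ge1$. Let $\varepsilon_r=2^{-r-6}$, so $\sum_r\varepsilon_r=\frac1{32}$.

**Step 1: the limits $x^{(r)}$ and the choice of parameters.** Suppose $A^{(r)}$ is fixed. Every vector $A^{(r)*}\mu$ is supported in $F_r$, and $\operatorname{supp}x_0\subset F_0\subset F_r$. So all $T_r^nx_0$ lie in the finite-dimensional space of vectors supported in $F_r$. By Lemma 1 they converge in norm to some $x^{(r)}\in C_r$. For $r=0$, $x_0$ is fixed by $T_0$ and $x^{(0)}=x_0$.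

Choose $n_r>n_{r-1}$ (any $n_0\ge1$ at the start) with
$$\|T_r^{n_r}x_0-x^{(r)}\|\le\varepsilon_r .\tag{10}$$
Only then choose the new parameters of $A^{(r+1)}$, so small that
$$\|A^{(r+1)}-A^{(r)}\|\le2^{-r},\qquad n_r\|P_{r+1}-P_r\|\,\|x_0\|\le\varepsilon_r .\tag{11}$$
This is possible by Step 1 of Section 7 and (F3).

**Step 2: the norms of $x^{(r)}$ stay bounded below.** By (F2), (11) and (10), $\|T_{r+1}^{n_r}x_0-x^{(r)}\|\le2\varepsilon_r$. Suppose $x^{(r)}\ne0$. Take $\tilde x\in C_{r+1}$ from Lemma 3 for $x=x^{(r)}$; it is nonzero because $\delta_r<1$. Put $y=\tilde x/\|\tilde x\|$. By (F1) for $A^{(r+1)}$, $\langle T_{r+1}^nx_0,y\rangle$ is nondecreasing in $n$, and its limit is $\langle x^{(r+1)},y\rangle$. With (F4),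
$$\|x^{(r+1)}\|\ge\langle x^{(r+1)},y\rangle\ge\langle T_{r+1}^{n_r}x_0,y\rangle\ge\langle x^{(r)},y\rangle-2\varepsilon_r\ge\sqrt{1-\delta_r^2}\,\|x^{(r)}\|-2\varepsilon_r .$$
All factors are at most $1$, so induction gives
$$\|x^{(r)}\|\ge\prod_{s<r}\sqrt{1-\delta_s^2}-2\sum_{s<r}\varepsilon_s\ge\frac7{16}-\frac1{16}=\frac38\qquad\text{for all }r.\tag{12}$$
In particular $x^{(r)}\ne0$ at every stage, which keeps the induction going.

## 10. The limit subspace

**Step 1: $S_1$ has codimension 3 and meets the cone only in $0$.** By (11), $A^{(r)}$ converges in operator norm to a bounded map $A$. By (7), $AA^*\ge DD^{\mathsf T}$, so $A$ is onto $\mathbb R^3$, and $S_1:=\ker A$ is a closed subspace of codimension $3$. By (F3), $P_r\to P_A$ in norm. Every column of $A$ has $\beta_k>0$: the $d$'s have $\beta=1$, and every other index eventually receives its $b$ and keeps it. If $x\in S_1\cap S_2$, then $\sum\beta_kx_k=0$ with all terms nonnegative, so $x=0$.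

**Step 2: the orbit of $T=T_A$ passes close to every $x^{(r)}$.** For $s\ge r$ we have $n_r\le n_s$, so (F2) and (11) give
$$\|T_{s+1}^{n_r}x_0-T_s^{n_r}x_0\|\le n_r\|P_{s+1}-P_s\|\,\|x_0\|\le\varepsilon_s .$$
By (F2) and $P_s\to P_A$, $T_s^{n_r}x_0\to T^{n_r}x_0$ as $s\to\infty$. Summing over $s\ge r$ and using (10),
$$\|T^{n_r}x_0-x^{(r)}\|\le\varepsilon_r+\sum_{s\ge r}\varepsilon_s=3\varepsilon_r\to0 .$$

**Step 3: no norm limit.** If $T^nx_0$ converged in norm, then $(x^{(r)})$ would be a Cauchy sequence, since $n_r\to\infty$. But for $r=(j,L_j)$ the vector $x^{(r)}\in\operatorname{cone}\{u_{j+1,i}\}$ is supported in $\{w_{j+1}\}\cup\{z_{j+1,i}\}_i$. For different $j$ these supports are disjoint, and by (12) any two of these vectors are at distance at least $\frac38\sqrt2$. This contradiction proves Theorem 1. $\blacksquare$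

## 11. Every codimension from 3 on

Let $S_1,x_0,T$ be as in Theorem 1 and let $m\ge3$. In $\mathbb R^{m-3}\oplus\ell_2\cong\ell_2(\mathbb N)$, where the nonnegative cones correspond, take $S_1'=\{c\}\times S_1$ with any $c\in\mathbb R^{m-3}$ having nonnegative coordinates. This set is closed and affine, with direction space $\{0\}\times S_1$ of codimension $(m-3)+3=m$, and it meets the cone in $(c,0)$. Both projections act componentwise, and $c^+=c$, so the iterates from $(c,x_0)$ are $(c,T^nx_0)$, which do not converge in norm. This proves Theorem 2(b). $\blacksquare$
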